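# The linear regions $\mathcal L_n$ are not polyhedral for $n\ge 8$

## 1. Non-polyhedrality from eight subspaces on

**Theorem 1.** For $n\ge 1$ let $\mathcal L_n\subset\mathbb R^{2^n-1}$ be the closure of the convex cone generated by all vectors
$$\Bigl(\dim\sum_{i\in I}V_i\Bigr)_{\emptyset\ne I\subseteq[n]},$$
where $V_1,\dots,V_n$ are subspaces of a finite-dimensional vector space over a field, and all such configurations over all fields are used. Then $\mathcal L_n$ is not polyhedral for any $n\ge 8$.

The proof gives more: it exhibits a face of $\mathcal L_8$ and a projection of that face to $\mathbb R^3$ that can be computed completely. To state this, write a configuration of eight subspaces as $(a_1,a_2,a_3,a_4,b_1,b_2,b_3,b_4)$. We write $h(a_1a_4b_1)=\dim(a_1+a_4+b_1)$ and so on, $N=h(a_1\cdots b_4)$ for the dimension of the sum of all eight, and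
$$i(s,t)=h(s)+h(t)-h(st)=\dim(s\cap t).$$
All of these are linear functions of the vector $h$. Put
$$A=N-h(a_1a_4b_1b_2),\qquad B=N-h(a_1a_4b_1),\qquad C=\tfrac12\bigl(N-h(b_1)\bigr). \tag{1}$$
Call $12,13,23,24$ the *good pairs*, let $\mathcal P=\{12,13,23,24\}$, and let
$$\begin{aligned}\delta=&\sum_{pq\in\mathcal P}\bigl[i(a_p,a_q)+N-h(a_pa_q)\bigr]+\sum_{j=1}^4\sum_{pq\in\mathcal P}\bigl[h(b_j)+i(a_p,a_q)-i(b_j,a_p)-i(b_j,a_q)\bigr]\\&+\sum_{s=2,3}\bigl[i(b_s,b_4)+N-h(b_sb_4)\bigr]+i(b_1,b_2)+i(b_1,b_3)+\bigl[h(a_1a_4b_1b_3)-h(a_1a_4b_1)\bigr].\end{aligned} \tag{2}$$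
Finally, for integers $k,m\ge 1$ let
$$f_k(A,B,C)=C-kB+\tbinom k2A,\qquad r_m=\bigl(1,\,m,\,\tfrac{m(m+1)}2\bigr). \tag{3}$$

**Theorem 2.** Let $n\ge 8$, let $\mathbb F$ be any field, and let $\mathcal L_n^{\mathbb F}$ be the closed convex cone generated by the rank vectors over $\mathbb F$. Every closed convex cone $M$ with $\mathcal L_n^{\mathbb F}\subseteq M\subseteq\mathcal L_n$ is non-polyhedral and has infinitely many extreme rays. For $n=8$, the face $M\cap\{\delta=0\}$ has image under $(A,B,C)$ exactly
$$K=\{A\ge0,\;B\ge A,\;f_k\ge0\ \text{for all }k\ge1\}=\operatorname{cone}\bigl(\{r_m:m\ge1\}\cup\{(0,0,1)\}\bigr), \tag{4}$$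
and all the rays $\mathbb R_{\ge0}r_m$ are extreme in $K$. In particular, the coefficients in all the inequalities $f_k$ are sharp, and the image does not depend on the field.

In plain words: record, for a tuple of $n$ subspaces, the dimensions of all partial sums. Which linear inequalities do these numbers always satisfy, and can one write down a finite list from which all the others follow? Theorem 1 says that for $n\ge 8$ one cannot. Theorem 2 says that fixing the field does not help: taking $M=\mathcal L_n^{\mathbb F}$, the cone of a single field is non-polyhedral too. The argument does not decide $n=6$ and $n=7$.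

## 2. Rank vectors, linear rank inequalities, polyhedral cones

The question whether the linear regions are polyhedral is posed in "On the theory of linear rank inequalities". Here is its vocabulary.

**Definition (rank vector).** Index the coordinates of $\mathbb R^{2^n-1}$ by the nonempty subsets $I\subseteq[n]=\{1,\dots,n\}$. The rank vector of subspaces $V_1,\dots,V_n$ of a finite-dimensional space has coordinates $h_I=\dim\sum_{i\in I}V_i$.

For three distinct lines in a plane, $h_1=h_2=h_3=1$ and all other coordinates are $2$.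

**Definition (linear rank inequality, linear region).** A linear rank inequality on $n$ variables is an inequality $\sum_I c_Ih_I\ge0$ that holds for the rank vector of every configuration of $n$ subspaces over every field. The linear region $\mathcal L_n$ is the closure of the convex cone generated by all rank vectors.

For example $h_{12}-h_1\ge0$ and $h_1+h_2-h_{12}\ge 0$ are linear rank inequalities; the second expression is $\dim(V_1\cap V_2)$. Since a closed convex cone is the intersection of the closed half-spaces through the origin that contain it, $\mathcal L_n$ is exactly the set of points that satisfy all linear rank inequalities.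

A warning that explains the shape of (2): the dimension of an intersection of *two* of the subspaces is linear in $h$, but $\dim(V_1\cap V_2\cap V_3)$ is not even a function of $h$. In $\mathbb F^3$ the planes $x=0$, $y=0$, $x+y=0$ share a line, and the planes $x=0$, $y=0$, $z=0$ do not. Both triples have $h_i=2$, $h_{ij}=3$, $h_{123}=3$.

**Definition (polyhedral cone, extreme ray).** A closed convex cone is polyhedral if it is an intersection of finitely many closed half-spaces. A ray $\mathbb R_{\ge0}r$, $r\neq 0$, of a convex cone $K$ is extreme if $r=\sum_l g_l$ (a finite sum) with $g_l\in K$ forces every $g_l$ to be a nonnegative multiple of $r$.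

We use three textbook facts.

- (Minkowski–Weyl) A closed convex cone is polyhedral if and only if it is finitely generated. Every finitely generated cone is closed, and a linear image of a finitely generated cone is finitely generated.
- If $K$ is generated by finitely many vectors, each extreme ray is spanned by one of the generators: write $r$ as a nonnegative combination of generators and apply the definition. So a finitely generated cone has finitely many extreme rays.
- A closed convex cone that contains no line is generated by its extreme rays.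

**The cases $n=1,2$ by hand.** For $n=1$, $\mathcal L_1=[0,\infty)$. For $n=2$, any $(h_1,h_2,h_{12})$ satisfies
$$(h_1,h_2,h_{12})=(h_{12}-h_2)(1,0,1)+(h_{12}-h_1)(0,1,1)+(h_1+h_2-h_{12})(1,1,1).$$
The three coefficients are nonnegative on rank vectors. The three vectors are the rank vectors of (line, zero), (zero, line) and (line, the same line). So $\mathcal L_2$ is the polyhedral cone given by the three inequalities $h_{12}\ge h_1$, $h_{12}\ge h_2$, $h_1+h_2\ge h_{12}$. Our source quotes that $\mathcal L_n$ is polyhedral for all $n\le5$ (the list for $n=5$ has several thousand inequalities), and that for $n=6$ more than a billion pairwise independent linear rank inequalities are known, but no generating set.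

A long list, even an infinite one, proves nothing by itself: the quadrant $\{x,y\ge0\}$ satisfies $x+ky\ge0$ for every $k\geq 1$, and these are pairwise independent. To disprove polyhedrality we need infinitely many inequalities *together with* configurations that show that they are all needed.

**Reading the functional $\delta$.** On rank vectors every summand of (2) is nonnegative. This is clear for the terms $i(\cdot,\cdot)$, $N-h(\cdot)$ and $h(a_1a_4b_1b_3)-h(a_1a_4b_1)$. For the second sum, write $b=b_j$ and use $\dim(S+T)+\dim(S\cap T)=\dim S+\dim T$ with $S=b\cap a_p$, $T=b\cap a_q$: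
$$i(b,a_p)+i(b,a_q)=\dim(b\cap a_p+b\cap a_q)+\dim(b\cap a_p\cap a_q)\le h(b)+i(a_p,a_q).$$
Hence $\delta\ge0$ on rank vectors, and therefore on $\mathcal L_8$. For a rank vector each individual summand is at most $\delta$. So $\delta$ is a penalty: it is large when the configuration violates one of a list of position requirements, and zero when it satisfies all of them. Section 6 explains what these requirements encode.

## 3. The cone $K$ and its infinitely many extreme rays

Cut $K$ by the plane $A=1$. The inequality $f_k\ge0$ becomes $C\ge kB-\binom k2$, a half-plane above a line of slope $k$, and the points $r_m$ become $(m,\frac{m(m+1)}2)$. The slope from $r_{k-1}$ to $r_k$ is exactly $k$. So the slice is the region above a convex polygonal line with infinitely many corners.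

**Lemma 3.** The two descriptions of $K$ in (4) agree. Every ray $\mathbb R_{\ge 0}r_m$, $m\ge1$, is extreme in $K$. In particular $K$ is not finitely generated.

*Proof.* First,
$$f_k(r_m)=\frac{m^2+m-2km+k^2-k}{2}=\frac{(m-k)(m-k+1)}2\ \ge0, \tag{5}$$
because the numerator is a product of two consecutive integers. Also $r_m$ satisfies $A=1\ge0$ and $B=m\ge A$. The vector $(0,0,1)$ has $A=B=0$ and $f_k=1$. So all the proposed generators satisfy the inequalities.

Conversely, let $(A,B,C)$ satisfy all the inequalities. If $A=0$, then $B\ge0$ and $C\ge kB$ for all $k$; so $B=0$, and $f_1\ge0$ gives $C\ge0$. The vector is a nonnegative multiple of $(0,0,1)$. If $A>0$, scale to $A=1$; then $B\ge1$. Put $m=\lfloor B\rfloor\ge1$ and $B=m+t$ with $0\le t<1$. By (5), $f_{m+1}(r_m)=f_{m+1}(r_{m+1})=0$, so $f_{m+1}$ vanishes at $(1-t)r_m+t\,r_{m+1}$. That point has the same first two coordinates $1$ and $B$ as ours. Since $C$ has coefficient $1$ in $f_{m+1}$,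
$$(1,B,C)=(1-t)r_m+t\,r_{m+1}+s\,(0,0,1),\qquad s=f_{m+1}(1,B,C)\ge0 .$$

For extremality, fix $k\ge1$. Both $f_k$ and $f_{k+1}$ are nonnegative on $K$ and vanish at $r_k$ by (5). They are linearly independent, so their common zero set in $\mathbb R^3$ is the line $\mathbb R r_k$. If $r_k=\sum_l g_l$ with $g_l\in K$, then $\sum_l f_k(g_l)=0$ with nonnegative terms, so $f_k(g_l)=0$ for all $l$, and likewise $f_{k+1}(g_l)=0$. So $g_l\in\mathbb Rr_k$, and the multiple is nonnegative because $A\ge0$ on $K$. $\square$

## 4. A face of $M$ that maps onto $K$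

Two propositions carry the whole argument.

**Proposition 4.** For each $k\ge1$ there is a constant $\kappa_k$ such that $f_k(A,B,C)+\kappa_k\,\delta\ge0$ for all configurations of $8$ subspaces over all fields.

**Proposition 5.** Over every field and for every $m\ge1$ there is a configuration with $\delta=0$ and $(A,B,C)=r_m$. There is also one with $\delta=0$ and $(A,B,C)=(0,0,1)$.

**Proof of Theorems 1 and 2 from Propositions 4 and 5.**

**The case $n=8$.** The purpose is to transport the non-polyhedrality of $K$ to $M$. Let $\mathcal L_8^{\mathbb F}\subseteq M\subseteq\mathcal L_8$ be a closed convex cone. The inequalities $\delta\ge0$, $A\ge0$, $B\ge A$ and $f_k+\kappa_k\delta\ge0$ hold for all rank vectors. (For $B\ge A$ note that $B-A=h(a_1a_4b_1b_2)-h(a_1a_4b_1)$.) They are linear, so they hold on the closed cone $\mathcal L_8\supseteq M$. Since $\delta\geq 0$ on $M$, the set $M_0=M\cap\{\delta=0\}$ is a face of $M$, and on it $\delta=0$ leaves $A\ge0$, $B\ge A$, $f_k\ge0$. So $(A,B,C)$ maps $M_0$ into $K$. By Proposition 5, applied over $\mathbb F$,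 the cone $M_0$ contains points that map to every $r_m$ and to $(0,0,1)$. The image of $M_0$ is a convex cone, so by Lemma 3 it contains $K$. Hence the image is exactly $K$, whatever $\mathbb F$ and $M$ are. If $M$ were polyhedral, then $M_0$ would be polyhedral, hence finitely generated, and so would be its image $K$. This contradicts Lemma 3.

**The case $n>8$.** The purpose is to reduce to $n=8$ by forgetting subspaces. Suppose $\mathcal L_n^{\mathbb F}\subseteq M\subseteq\mathcal L_n$ with $M$ polyhedral, and let $p$ be the projection to the coordinates $\emptyset\ne I\subseteq[8]$. Then $p(M)$ is finitely generated, hence closed and polyhedral. The map $p$ sends the rank vector of $n$ subspaces to that of the first eight, so by linearity and continuity $p(M)\subseteq p(\mathcal L_n)\subseteq\mathcal L_8$. Every rank vector of eight subspaces over $\mathbb F$ is in $p(M)$: adjoin $n-8$ zero subspaces. As $p(M)$ is a closed convex cone, $\mathcal L_8^{\mathbb F}\subseteq p(M)$. This contradicts the case $n=8$.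

**Extreme rays.** The cone $M$ is closed and lies in the nonnegative orthant, so it contains no line and is generated by its extreme rays. It is not finitely generated, so it has infinitely many of them.

**Sharpness.** All coordinates of $r_k$ are positive and $f_k(r_k)=0$. So if any one of the coefficients of $A,B,C$ in $f_k$ is decreased, the new form is negative at $r_k$. Since the configuration of Proposition 5 has $\delta=0$, no multiple of $\delta$ repairs this. Taking $M=\mathcal L_n$ gives Theorem 1. $\square$

**Why the term $\kappa_k\delta$ is there.** It is tempting to prove only that $f_k\ge0$ for configurations with $\delta=0$. That is not enough. A point of $\mathcal L_8$ with $\delta=0$ may be a limit of combinations of rank vectors that all have $\delta>0$. In $\mathbb R^2$ with coordinates $(\delta,f)$, the cone generated by the vectors $(1,-\nu)$, $\nu=1,2,\dots$, has no generator with $\delta=0$, so "$f\ge0$ whenever $\delta=0$" holds on the generators, vacuously. But the closure contains $\lim_\nu\frac1\nu(1,-\nu)=(0,-1)$. An inequality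 $f+\kappa\delta\ge0$ with one constant $\kappa$ for all generators rules this out. In Proposition 4 it is therefore essential that $\kappa_k$ does not depend on the configuration, on its dimension, or on the field. It may depend on $k$ in any way.

## 5. One module injected twice into another

Where could an inequality $c\ge kb-\binom k2a$ come from? From a sequence $\beta_0,\beta_1,\dots$ of nonnegative numbers with $\beta_0=b$ that drops by at most $a$ at each step and whose first $k$ terms add up to at most $c$. Take a finite-dimensional $V$ with an operator $x$ and $\beta_i=\dim x^iV/x^{i+1}V$. Then $\beta_0=\dim V/xV$ and $\sum_{i<k}\beta_i\le\dim V$. One operator alone gives no bound on the drops: for $x=0$ one has $\beta_0=\dim V$, $\beta_1=0$.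

The first attempt is a second operator $z$ commuting with $x$, with $a=\dim V/(xV+zV)$. The model is $V=\mathbb F[x,z]/(x,z)^m$, where $x^iV\cong\mathbb F[x,z]/(x,z)^{m-i}$, so $\beta_i=m-i$ drops by $1=a$ each time. But commuting is not enough. Take $V=\mathbb F[z]/(z^2)$ with $x=0$. Then $a=1$, $b=c=2$, and $f_2(1,2,2)=2-4+1=-1<0$. What went wrong is that $zV$ is nonzero while $xV=0$: multiplication by $z$ feeds new material into $V$ that multiplication by $x$ does not match. In the model the two are matched, since $xV$ and $zV$ are both isomorphic to the same $\mathbb F[x]$-module $\mathbb F[x,z]/(x,z)^{m-1}$. We impose exactly this.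

**Lemma 6.** Let $V,P$ be finite-dimensional spaces, each with a linear operator called $x$. Let $\chi,\zeta:P\to V$ be injective linear maps that commute with $x$, and suppose $\chi P\subseteq xV$. Put $c=\dim V$, $b=\dim V/xV$, $a=\dim V/(xV+\zeta P)$. Then $c-kb+\binom k2a\ge0$ for all $k\ge1$.

*Proof.* Let $v_i=\dim x^iV$, $u_i=\dim x^iP$ and $\beta_i=v_i-v_{i+1}$. We compare drops in $V$ with drops in $P$ in two ways, once through $\zeta$ and once through $\chi$.

*Through $\zeta$: $v_i-v_{i+1}\le a+u_i-u_{i+1}$.* Write $V=xV+\zeta P+W$ with $\dim W=a$ and apply $x^i$. This gives $v_i\le a+\dim(x^{i+1}V+\zeta x^iP)$. The intersection $x^{i+1}V\cap\zeta x^iP$ contains $\zeta x^{i+1}P=x^{i+1}\zeta P$, of dimension $u_{i+1}$ since $\zeta$ is injective. So $\dim(x^{i+1}V+\zeta x^iP)\le v_{i+1}+u_i-u_{i+1}$.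

*Through $\chi$: $u_i-u_{i+1}\le v_{i+1}-v_{i+2}$.* Let $S=\chi x^iP=x^i\chi P\subseteq x^{i+1}V=T$. The operator $x$ induces a surjection $T/S\to xT/xS$. So $v_{i+1}-u_i\ge v_{i+2}-u_{i+1}$, since $\chi$ is injective.

Together, $\beta_i\le a+\beta_{i+1}$. Since $\beta_0=b$, we get $\beta_i\ge b-ia$, and $c=v_0\ge v_0-v_k=\sum_{i=0}^{k-1}\beta_i\ge kb-\binom k2a$. $\square$

## 6. Coding operators by eight subspaces: proof of Proposition 5

We now write the data of Lemma 6 as a configuration of subspaces. Let $F$ be a space with an operator $X$ and $X$-invariant subspaces $G_1,\dots,G_4$. In $E=F\oplus F$ put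
$$a_1=F\oplus0,\quad a_2=0\oplus F,\quad a_3=\{(f,f)\},\quad a_4=\{(f,Xf)\},\quad b_j=G_j\oplus G_j. \tag{6}$$
The spaces $a_1,a_2$ are two copies of $F$, $a_3$ identifies them, and $a_4$ is the graph of $X$. To put $V$, $P$, $\chi$, $\zeta$ in, take $F=V\oplus P$ with $X=x\oplus x$ and
$$G_1=0\oplus P,\quad G_2=\{(\zeta p,p):p\in P\},\quad G_3=\{(\chi p,p):p\in P\},\quad G_4=V\oplus0. \tag{7}$$
So $G_2$ and $G_3$ are graphs of maps $P\to V$, and they are $X$-invariant because $\zeta$ and $\chi$ commute with $x$.

**Proof of Proposition 5.** Let $V=\mathbb F[x,z]/(x,z)^m$ and $P=\mathbb F[x,z]/(x,z)^{m-1}$ (so $P=0$ if $m=1$), and let $\chi,\zeta:P\to V$ be multiplication by $x$ and by $z$. They are well defined, since $x$ and $z$ map $(x,z)^{m-1}$ into $(x,z)^m$. They are injective: if all monomials of $xf$ have degree at least $m$, then those of $f$ have degree at least $m-1$; likewise for $z$. They are $\mathbb F[x]$-linear, and $\chi P=xV$, $\zeta P=zV$. Use (7) and (6).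

**Step 1: $\delta=0$.** We check the summands of (2) in order. Here $N=\dim E=2\dim F$.

- For each good pair, $a_p\oplus a_q=E$: for $12$, $13$, $23$ this is clear, and $a_4$, being a graph over the first factor, is a complement of $a_2=0\oplus F$.
- The spaces $b_j\cap a_1=G_j\oplus 0$, $b_j\cap a_2=0\oplus G_j$, $b_j\cap a_3=\{(g,g):g\in G_j\}$ and $b_j\cap a_4=\{(g,Xg):g\in G_j\}$ (by invariance) all have dimension $\dim G_j=\frac12\dim b_j$. As $i(a_p,a_q)=0$, all brackets of the second sum vanish.
- A graph of a map $P\to V$ is a complement of $V\oplus0$, so $G_2\oplus G_4=F=G_3\oplus G_4$ and $b_s\oplus b_4=E$ for $s=2,3$.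
- $G_1\cap G_2=G_1\cap G_3=0$ by injectivity of $\zeta$ and $\chi$, so $b_1\cap b_2=b_1\cap b_3=0$.
- $a_1+a_4=F\oplus XF$, so $a_1+a_4+b_1=F\oplus(XF+G_1)$ with $XF+G_1=xV\oplus P$. Since $\chi P= xV$, we have $G_3\subseteq xV\oplus P$, so adding $b_3$ does not change the sum.

**Step 2: the values.** We compute (1). First, $C=\dim F-\dim P=\dim V=\frac{m(m+1)}2$. Next, $B=\dim F/(XF+G_1)=\dim V/xV=\dim\mathbb F[z]/(z^m)=m$. Finally $XF+G_1+G_2=(xV+zV)\oplus P$, so $A=\dim V/(xV+zV)=1$.

**Step 3: the ray $(0,0,1)$.** Take $V=P=\mathbb F$ with $X,\chi,\zeta$ all identity maps. The maps are injective, $G_2=G_3$ is the diagonal of $F=V\oplus P$, and all subspaces are $X$-invariant. The checks of Step 1 go through unchanged, the last one because $XF+G_1=F$. Now $C=\dim V=1$ and $B=A=0$. $\square$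

For $m=1$ the configuration lives in $\mathbb F^2$: $a_1=a_4$, $a_2$, $a_3$ are three distinct lines, $b_1=b_2=b_3=0$, $b_4=\mathbb F^2$, and $A=B=2-1=1$, $C=\frac12(2-0)=1$. For $m=2$, $V=\langle1,x,z\rangle$ and $P=\mathbb F$, so $\dim F=4$ and $N=8$. Here $h(b_1)=2$, so $C=3$. Also $a_1+a_4+b_1=F\oplus(\langle x\rangle\oplus P)$ has dimension $6$, so $B=2$. Adding $b_2$ brings in the vector $(z,1)$ and raises the dimension to $7$, so $A=1$. This is $r_2=(1,2,3)$.

## 7. Decoding when $\delta=0$ exactly

Conversely, vanishing of $\delta$ forces a configuration to come from data as in Lemma 6. This gives $f_k\ge0$ on *rank vectors* with $\delta=0$. We go through it because the proof of Proposition 4 is the same argument with errors.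

**Lemma 7.** If a configuration of eight subspaces has $\delta=0$, then $f_k(A,B,C)\ge0$ for all $k\ge1$.

*Proof.* All summands of (2) vanish. So the good pairs are complementary in $E$, the sum of the eight subspaces. Put $F=a_1$. Since $a_3$ is a complement of both $a_1$ and $a_2$, it is the graph of an isomorphism $a_1\to a_2$. Identify $a_2$ with $F$ through it. Then $E=F\oplus F$, $a_1=F\oplus0$, $a_2=0\oplus F$, $a_3=\{(f,f)\}$. Since $a_4$ is a complement of $a_2$, it is the graph of an operator $X$ on $F$.

As $a_p\cap a_q=0$ for good pairs, the second sum of (2) gives $b_j=(b_j\cap a_p)\oplus(b_j\cap a_q)$. The pair $12$ gives $b_j=G_j\oplus H_j$ with $G_j,H_j\subseteq F$. Then $b_j\cap a_3=\{(f,f):f\in G_j\cap H_j\}$, so the pairs $13$ and $23$ give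
$$\dim G_j+\dim(G_j\cap H_j)=\dim b_j=\dim H_j+\dim(G_j\cap H_j).$$
Since also $\dim b_j=\dim G_j+\dim H_j$, it follows that $G_j=H_j$. Next, $b_j\cap a_4=\{(f,Xf):f\in G_j,\ Xf\in G_j\}$, and the pair $24$ says that this has dimension $\dim G_j$, so $XG_j\subseteq G_j$. We have recovered (6), and therefore
$$A=\dim F/(XF+G_1+G_2),\quad B=\dim F/(XF+G_1),\quad C=\dim F/G_1 .$$
The last line of (2) gives $G_2\oplus G_4=F=G_3\oplus G_4$, $G_1\cap G_2=G_1\cap G_3=0$, $G_3\subseteq XF+G_1$.

Let $V=F/G_1$ and $P=F/G_4$, both with the operator induced by $X$. For $s=2,3$ the projection $G_s\to F/G_4=P$ is an isomorphism. Composing its inverse with $G_s\subseteq F\to F/G_1=V$ gives maps $P\to V$ that commute with $x$ and are injective since $G_1\cap G_s=0$. Call them $\zeta$ (for $s=2$) and $\chi$ (for $s=3$). Then $\chi P=(G_3+G_1)/G_1\subseteq xV$ and $\dim V/(xV+\zeta P)=A$, $\dim V/xV=B$, $\dim V=C$. Lemma 6 finishes. $\square$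

By Section 4 this does not prove Proposition 4. If $\delta>0$, the very first sentence breaks down. The space $a_4$ need not be a graph. As an example, keep $a_1,a_2,a_3$ as in (6) but let $a_4=a_2$. Reading $a_4$ as a relation between $f$ and $f'$ by "$(f,f')\in a_4$" gives all pairs $(0,f')$: it is defined only at $0$, and there it is completely multivalued. Accordingly $\delta\ge i(a_2,a_4)+N-h(a_2a_4)=2\dim F$. Also, $XF$ and $X^iF$ for $i\ge2$ have no place in the vector $h$ from which one could read off their dimensions directly.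

The way past this point is to build an actual operator anyway, at the price of errors in dimension of size $O(\delta)$, and to check that every step of Lemmas 6 and 7 survives such errors.

## 8. Containment up to $c$ dimensions

**Definition.** For subspaces $S,T$ of a common space and $c\ge0$ write $S\subset_cT$ if $\dim(S+T)/T\le c$, equivalently $\dim S/(S\cap T)\le c$.

In $\mathbb F^3$, $\langle e_1,e_2\rangle\subset_1\langle e_2,e_3\rangle$. If $S'\subseteq S$ has codimension $c$ in $S$, then $S\subset_cS'$.

**Lemma 8.**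

- (F1) $S\subset_cT\subset_{c'}R$ implies $S\subset_{c+c'}R$.
- (F2) $S_i\subset_{c_i}T_i$ for $i=1,2$ implies $S_1+S_2\subset_{c_1+c_2}T_1+T_2$.
- (F3) $S\subset_cT$ implies $LS\subset_cLT$ for every linear map $L$.
- (F4) $S\subset_cT$ implies $\dim(S\cap R)\le\dim(T\cap R)+c$ for every $R$. In particular $\dim S\le\dim T+c$.

*Proof.* (F1) $\dim(S+R)/R\le\dim(S+T+R)/(T+R)+\dim(T+R)/R\le c+c'$. (F2) The quotient $(S_1+S_2+T_1+T_2)/(T_1+T_2)$ is spanned by the images of $S_1$ and $S_2$, of dimensions at most $c_1$ and $c_2$. (F3) $L$ induces a surjection $(S+T)/T\to(LS+LT)/LT$. (F4) $(S\cap R)/(S\cap T\cap R)$ injects into $S/(S\cap T)$; for the last statement take $R=S+T$. $\square$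

We will also use repeatedly: if $T'\subseteq T$ has codimension at most $c$ in $T$, then for every subspace $S\subseteq T$ the space $S\cap T'$ has codimension at most $c$ in $S$.

## 9. The inequality $f_k+\kappa_k\delta\ge 0$: proof of Proposition 4

Fix $k$ and a configuration. Let $E$ be the sum of the eight subspaces and $\delta=\delta(h)$. Here $O(\delta)$ denotes a quantity of absolute value at most a constant times $\delta$, where the constant depends only on $k$. Write $S\lesssim T$ for $S\subset_{O(\delta)}T$, and $S\approx T$ if $S\lesssim T$ and $T\lesssim S$; then $\dim S=\dim T+O(\delta)$ by (F4). We use (F1)–(F4) a number of times bounded in terms of $k$, so the constants stay under control.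

**Step 0. Each $b_j$ splits approximately into halves.** This step turns the first two sums of (2) into usable codimension bounds. Put $b_0=E$ and $b_j^p=b_j\cap a_p$. For every good pair $pq$ and $0\le j\le4$,
$$\dim b_j/(b_j^p+b_j^q)\le\delta,\qquad\dim(b_j^p\cap b_j^q)\le\delta. \tag{8}$$
The second bound holds because $b_j^p\cap b_j^q\subseteq a_p\cap a_q$ and $i(a_p,a_q)\le\delta$. For $j=0$ the first dimension is $N-h(a_pa_q)\le\delta$. For $j\ge1$ it equals
$$h(b_j)-i(b_j,a_p)-i(b_j,a_q)+\dim(b_j\cap a_p\cap a_q)\le h(b_j)-i(b_j,a_p)-i(b_j,a_q)+i(a_p,a_q)\le\delta .$$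
From (8), $\dim b_j=\dim b_j^p+\dim b_j^q+e_{pq}$ with $|e_{pq}|\le\delta$. Adding this for $12$ and $13$ and subtracting it for $23$ gives $\dim b_j=2\dim b_j^1+e_{12}+e_{13}-e_{23}$, so
$$\dim b_j^1=\tfrac12\dim b_j+O(\delta)\qquad(0\le j\le4). \tag{9}$$

**Step 1. An operator $X$ on $F=a_1$.** We define the relation that would be the graph of $X$ if $\delta=0$, and choose an operator inside it. Let
$$\mathcal X=\{(x,x')\in F\times F:\ \text{there is }y\in a_2\text{ with }x+y\in a_4\text{ and }x'+y\in a_3\}.$$
In the situation (6), with $x=(f,0)$, $x'=(f',0)$, $y=(0,g)$, the conditions say $g=Xf$ and $f'=g$, so $\mathcal X$ is the graph of $X$. In general $\mathcal X$ is a linear subspace of $F\times F$.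

*Its domain is almost everything.* Let $\tilde a_2=a_2\cap(a_1+a_3)$, the set of those $y\in a_2$ for which some $x'\in a_1$ has $x'+y\in a_3$. So $\operatorname{dom}\mathcal X$, the set of first components of $\mathcal X$, equals $a_1\cap(\tilde a_2+a_4)$. By (8) for $j=0$ and the pair $13$, $\tilde a_2$ has codimension at most $\delta$ in $a_2$. So $\tilde a_2+a_4$ has codimension at most $\delta$ in $a_2+a_4$, which has codimension at most $\delta$ in $E$. Hence $\operatorname{dom}\mathcal X$ has codimension at most $2\delta$ in $F$.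

*It is almost single-valued.* Let $\mathrm{mul}=\{x':(0,x')\in\mathcal X\}$. The corresponding $y$ lie in $a_2\cap a_4$, and for given $y$ the vector $x'$ is determined modulo $a_1\cap a_3$. So $\dim\mathrm{mul}\le\dim(a_2\cap a_4)+\dim(a_1\cap a_3)\le2\delta$.

Choose a linear map $\operatorname{dom}\mathcal X\to F$, $x\mapsto Xx$, with $(x,Xx)\in\mathcal X$ (choose values on a basis), and extend it to a linear $X:F\to F$ in any way. If $(x,x')\in\mathcal X$, then $x\in\operatorname{dom}\mathcal X$ and
$$(0,x'-Xx)\in\mathcal X,\quad\text{so}\quad x'\in Xx+\mathrm{mul}. \tag{10}$$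

**Step 2. The subspaces $G_j=b_j\cap a_1$ are almost invariant.** This replaces "$XG_j\subseteq G_j$". Here $1\le j\le4$, and $G_j=b_j^1$.

**Claim 1.** $XG_j\lesssim G_j$.

Let $\tilde b_j^2=b_j^2\cap(b_j^1+b_j^3)$. By (8) for $13$ it has codimension at most $\delta$ in $b_j^2$. Let $G_j'=b_j^1\cap(\tilde b_j^2+b_j^4)$. By (8) for $24$, $\tilde b_j^2+b_j^4$ has codimension at most $2\delta$ in $b_j$, so $G_j'$ has codimension at most $2\delta$ in $G_j$. For $x\in G_j'$ there is $y\in\tilde b_j^2$ with $x+y\in b_j^4\subseteq a_4$, and then there is $x'\in b_j^1=G_j$ with $x'+y\in b_j^3\subseteq a_3$. So $(x,x')\in\mathcal X$, and by (10) $Xx\in G_j+\mathrm{mul}$. Thus $XG_j'\subseteq G_j+\mathrm{mul}$. By (F3), $XG_j\subset_{2\delta}XG_j'\subset_{2\delta}G_j$.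

**Step 3. Reading dimensions in $F$ off $h$.** In the exact case $a_1+a_4+\sum_{j\in J}b_j=F\oplus(XF+\sum_{j\in J} G_j)$. We need the corresponding numerical statement. For $J\subseteq\{1,2,3,4\}$ put
$$R_J=a_1+a_4+\sum_{j\in J}b_j,\qquad M_J=XF+\sum_{j\in J}G_j .$$

**Claim 2.** $N-\dim R_J=\dim F-\dim M_J+O(\delta)$.

We first construct the approximate identification of $a_1$ with $a_2$. Let $F^\circ=a_1\cap(a_2+a_3)$; by (8) it has codimension at most $\delta$ in $F$. For each $x\in F^\circ$ there is an element $y'\in a_2$ with $x+y'\in a_3$. So we can choose a linear $\tau:F\to a_2$ with $x+\tau x\in a_3$ for all $x\in F^\circ$. Then: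

(∗) If $x\in F$, $y\in a_2$ and $x+y\in a_3$, then $x\in F^\circ$ and $\tau x-y\in a_2\cap a_3$, where $\dim(a_2\cap a_3)\le\delta$.

Indeed $\tau x-y=(x+\tau x)-(x+y)$ lies in $a_3$, and it lies in $a_2$.

Let $\pi:F\to E/R_J$, $\pi(x)=\tau x+R_J$, with kernel $K_J$. In the exact case $\pi$ is onto with kernel $M_J$. We show that this is true up to $O(\delta)$.

*(i) $M_J\lesssim K_J$.* We must bound $\dim\pi(M_J)=\dim M_J/(M_J\cap K_J)$. Let $u\in\operatorname{dom}\mathcal X$. As $(u,Xu)\in\mathcal X$, there is $y\in a_2$ with $u+y\in a_4$ and $Xu+y\in a_3$. By (∗), $\tau Xu\in y+(a_2\cap a_3)$, and $y=(u+y)-u\in a_1+a_4\subseteq R_J$. So $\pi(X\operatorname{dom}\mathcal X)$ lies in the image of $a_2\cap a_3$, which has dimension at most $\delta$. Since $\operatorname{dom}\mathcal X$ has codimension at most $2\delta$ in $F$, we get $\dim\pi(XF)\le3\delta$. Now let $j\in J$ and $x\in G_j\cap(b_j^2+b_j^3)$, a subspace of codimension at most $\delta$ in $G_j$ by (8). There is $y\in b_j^2$ with $x+y\in b^3_j\subseteq a_3$, so by (∗) $\tau x\in b_j+(a_2\cap a_3)$,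 and $\pi(x)$ lies in the image of $a_2\cap a_3$. So $\dim\pi(G_j)\le2\delta$. Summing, $\dim\pi(M_J)=O(\delta)$.

*(ii) $K_J\lesssim M_J$.* Let $R'=a_1+a_4+\sum_{j\in J}\tilde b_j^2\subseteq R_J$. By (8), $b_j^1+b_j^2$ has codimension at most $\delta$ in $b_j$, $b_j^1\subseteq a_1$, and $\tilde b_j^2$ has codimension at most $\delta$ in $b_j^2$. So $R'$ has codimension $O(\delta)$ in $R_J$. Let $K'=\{x\in F^\circ:\tau x\in R'\}$. It is the kernel of the map $K_J\cap F^\circ\to R_J/R'$ induced by $\tau$, and $K_J\cap F^\circ$ has codimension at most $\delta$ in $K_J$. So $K'$ has codimension $O(\delta)$ in $K_J$. For $x\in K'$ write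
$$\tau x=u+w+\sum_{j\in J}y_j,\qquad u\in a_1,\ w\in a_4,\ y_j\in\tilde b_j^2 .$$
By definition of $\tilde b_j^2$ there is $g_j\in G_j$ with $g_j+y_j\in a_3$. Put $y=\tau x-\sum y_j\in a_2$. Then
$$-u+y=w\in a_4,\qquad\Bigl(x-\sum g_j\Bigr)+y=(x+\tau x)-\sum(g_j+y_j)\in a_3 .$$
So $(-u,\,x-\sum g_j)\in\mathcal X$, and (10) gives $x\in X(-u)+\sum g_j+\mathrm{mul}\subseteq M_J+\mathrm{mul}$. Hence $K_J\lesssim K'\lesssim M_J$.

*(iii) $\pi$ is almost onto.* By (8), $a_1+\tilde a_2$ has codimension at most $2\delta$ in $E$. For $y\in\tilde a_2$ there is $x\in a_1$ with $x+y\in a_3$, so $y\in\tau F+(a_2\cap a_3)$ by (∗). So $E\subset_{2\delta}a_1+\tilde a_2\subset_\delta R_J+\tau F$, and the cokernel of $\pi$ has dimension at most $3\delta$.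

Altogether $N-\dim R_J=\dim E/R_J=\dim F-\dim K_J+O(\delta)=\dim F-\dim M_J+O(\delta)$.

**Step 4. Translating $A,B,C$ and the rest of $\delta$.** Now the problem is moved entirely into $F$. Put
$$a=\dim F/(XF+G_1+G_2),\qquad b=\dim F/(XF+G_1),\qquad c=\dim F/G_1 .$$
Claim 2 for $J=\{1,2\}$ and $J=\{1\}$, and (9) for $j=0$ and $j=1$, give
$$a=A+O(\delta),\quad b=B+O(\delta),\quad c=C+O(\delta). \tag{11}$$
Moreover:
$$G_3\lesssim XF+G_1, \tag{12}$$
because $\dim M_{\{1,3\}}-\dim M_{\{1\}}=\dim R_{\{1,3\}}-\dim R_{\{1\}}+O(\delta)=O(\delta)$, the last summand of (2) being at most $\delta$. Next,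
$$\dim(G_s\cap G_4)\le\delta,\qquad F\lesssim G_s+G_4\qquad(s=2,3). \tag{13}$$
Indeed $G_s\cap G_4\subseteq b_s\cap b_4$. By (9), $\dim G_s+\dim G_4=\frac12(h(b_s)+h(b_4))+O(\delta)$, and $h(b_s)+h(b_4)=h(b_sb_4)+i(b_s,b_4)=N+O(\delta)$. So $\dim(G_s+G_4)=\frac N2+O(\delta)=\dim F+O(\delta)$. Finally,
$$\dim(G_1\cap G_2)\le\delta,\qquad\dim(G_1\cap G_3)\le\delta, \tag{14}$$
since $G_1\cap G_s\subseteq b_1\cap b_s$.

**Step 5. Powers of $X$, and three ways to write $u_i$.** In Lemma 7 we identified $G_2$ and $G_3$ with $P=F/G_4$ as modules. Here we only need that $X^iG_2$ and $X^iG_3$ have nearly the same dimension. Let $0\le i\le k$. By induction, $X^{i}G_j=X(X^{i-1}G_j)\lesssim XG_j\lesssim G_j$, using (F3), Claim 1 and (F1). Applying $X^i$ to Claim 1 gives $X^{i+1}G_j\lesssim X^iG_j$. Put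
$$v_i=\dim(X^iF+G_1)-\dim G_1,\qquad u_i=\dim(X^iG_2+G_1)-\dim G_1 .$$
For $s=2,3$, (F4) applied to $X^iG_s\lesssim G_s$, together with (13) and (14), shows that $X^iG_s\cap G_1$ and $X^iG_s\cap G_4$ have dimension $O(\delta)$. By (13) and (F3), $X^iF\lesssim X^iG_s+X^iG_4\lesssim X^iG_s+G_4$, so $X^iG_s+G_4\approx X^iF+G_4$. Therefore
$$\dim(X^iG_s+G_1)-\dim G_1=\dim X^iG_s+O(\delta)=\dim(X^iG_s+G_4)-\dim G_4+O(\delta)=\dim(X^iF+G_4)-\dim G_4+O(\delta).$$
The right side does not involve $s$. Comparing $s=2$ and $s=3$,
$$u_i=\dim(X^iG_3+G_1)-\dim G_1+O(\delta). \tag{15}$$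

**Step 6. Through $G_2$.** This is the counterpart of "through $\zeta$" in Lemma 6. We show for $0\le i\le k-1$
$$v_i-v_{i+1}\le a+u_i-u_{i+1}+O(\delta). \tag{16}$$
Write $F=XF+G_1+G_2+W$ with $\dim W=a$ and apply $X^i$. Since $X^iG_1\lesssim G_1$,
$$\dim(X^iF+G_1)\le a+\dim(S+T)+O(\delta),\qquad S=X^{i+1}F+G_1,\quad T=X^iG_2+G_1 .$$
The space $X^{i+1}G_2+G_1$ lies in $S$ and is $\lesssim T$ by Step 5. So (F4), with $R=S$, gives $\dim(S\cap T)\ge\dim(X^{i+1}G_2+G_1)-O(\delta)$. Insert this in $\dim(S+T)=\dim S+\dim T-\dim(S\cap T)$ and subtract $\dim G_1$: the result is $v_i\le a+v_{i+1}+u_i-u_{i+1}+O(\delta)$.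

**Step 7. Through $G_3$.** This is the counterpart of "through $\chi$". We show for $0\le i\le k-2$
$$u_i-u_{i+1}\le v_{i+1}-v_{i+2}+O(\delta). \tag{17}$$
Let $S=X^iG_3+G_1$ and $T=S+X^{i+1}F$. Applying $X^i$ to (12), $X^iG_3\lesssim X^{i+1}F+X^iG_1\lesssim X^{i+1}F+G_1$. So $T\approx X^{i+1}F+G_1$ and $\dim T=\dim(X^{i+1}F+G_1)+O(\delta)$. Since $S\subseteq T$, there are surjections $T/S\to XT/XS\to(XT+G_1)/(XS+G_1)$, so
$$\dim T-\dim S\ \ge\ \dim(XT+G_1)-\dim(XS+G_1).$$
Here $XT+G_1\supseteq X^{i+2}F+G_1$, and $XS+G_1=X^{i+1}G_3+XG_1+G_1$ has dimension at most $\dim(X^{i+1}G_3+G_1)+O(\delta)$ by Claim 1. Hence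
$$\dim(X^{i+1}F+G_1)-\dim(X^iG_3+G_1)\ \ge\ \dim(X^{i+2}F+G_1)-\dim(X^{i+1}G_3+G_1)-O(\delta),$$
that is, $\dim(X^iG_3+G_1)-\dim(X^{i+1}G_3+G_1)\le v_{i+1}-v_{i+2}+O(\delta)$. By (15) for $i$ and $i+1$, the left side is $u_i-u_{i+1}+O(\delta)$.

**Step 8. Summation.** We add up, as in Lemma 6. Put $\beta_i=v_i-v_{i+1}$. By (16) and (17), $\beta_{i+1}\ge\beta_i-a-O(\delta)$ for $0\le i\le k-2$. Moreover $v_0=\dim F-\dim G_1=c$ and $\beta_0=\dim F-\dim(XF+G_1)=b$. So $\beta_i\ge b-ia-O(\delta)$ for $0\le i\le k-1$. Since $v_k\ge0$,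
$$c\ \ge\ v_0-v_k=\sum_{i=0}^{k-1}\beta_i\ \ge\ kb-\tbinom k2a-O(\delta).$$
By (11) this reads $C-kB+\binom k2A\ge-\kappa_k\delta$, where $\kappa_k$ depends only on $k$. The configuration, its dimension and the field were arbitrary. This proves Proposition 4, and with it Theorems 1 and 2. $\blacksquare$
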